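# Orthomodular lattices that embed into no complete orthomodular lattice

## 1. Completing an orthomodular lattice: the plausible yes

Can every orthomodular lattice be enlarged to a complete one? The first guess is yes. Every lattice sits inside a complete lattice by the method of cuts, the same construction extends an orthocomplementation, and the familiar examples all have complete extensions. We first fix the words and test the guess on those examples.

**Definition 1.1.** An *ortholattice* is a bounded lattice with an order-reversing involution $x\mapsto x'$ such that $x\wedge x'=0$ and $x\vee x'=1$. It is an *orthomodular lattice* (OML) if the orthomodular law holds: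
$$x\le y\ \Longrightarrow\ y=x\vee(y\wedge x').\tag{OM}$$
It is a *modular ortholattice* (MOL) if its lattice is modular: $p\le r$ implies $p\vee(q\wedge r)=(p\vee q)\wedge r$. We write $a\perp b$ for $a\le b'$.

Every MOL is an OML: if $x\le y$, then $x\vee(x'\wedge y)=(x\vee x')\wedge y=y$. For an example take $\{0,a,a',b,b',1\}$ with the four middle elements pairwise incomparable. A proper comparability $x<y$ has $x=0$ or $y=1$, and then (OM) is immediate. For a non-example take the hexagon $0<a<b<1$, $0<b'<a'<1$. Here $a\le b$ and $b\wedge a'=0$, so $a\vee(b\wedge a')=a\ne b$. Our main example is $L(\mathbb R^m)$, the MOL of all subspaces of $\mathbb R^m$ with $\perp$ as orthocomplementation.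

**Definition 1.2.** An OML is *complete* if every subset has a join (equivalently, every subset has a meet), and *$\sigma$-complete* if every countable subset has a join. A *homomorphism* of OMLs preserves finite meets and joins, $0$, $1$ and $'$. An *embedding* is an injective homomorphism.

An embedding is not asked to preserve infinite joins. This freedom makes the question hard to refute, and it also makes the guess attractive.

We use a little universal algebra. OMLs form a variety, because (OM) is equivalent to the identity $x\vee y=x\vee((x\vee y)\wedge x')$: apply (OM) to $x\le x\vee y$ in one direction, and put $x\vee y=y$ in the other. MOLs also form a variety, since modularity is equivalent to the identity $(x\wedge z)\vee(y\wedge z)=((x\wedge z)\vee y)\wedge z$. So products, subalgebras and quotients of OMLs (of MOLs) are again OMLs (MOLs).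

Now the tests.

*Finite OMLs* are complete.

*Boolean algebras.* By Stone's theorem a Boolean algebra embeds into a power set, which is a complete Boolean algebra and hence a complete OML.

*OMLs without infinite chains* are already complete. For a subset $S$, the set of joins of finite subsets of $S$ is directed. It has a maximal element because there is no infinite chain, and a maximal element of a directed set is its greatest element. That element is $\bigvee S$. In particular $L(\mathbb R^m)$ is complete.

*Finite and cofinite dimensional subspaces.* Let $E$ be an infinite dimensional real inner product space. For $S\subseteq E$ let $S^\perp$ be its orthogonal space, and put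
$$C(E)=\{A\subseteq E: A=A^{\perp\perp}\},\qquad K(E)=\{F,\ F^\perp: F\text{ a finite dimensional subspace of }E\}.$$
A set lies in $C(E)$ iff it is of the form $S^\perp$. Since $\bigcap_i S_i^\perp=(\bigcup_i S_i)^\perp$, the family $C(E)$ is closed under arbitrary intersections. It is therefore a complete lattice, with meet $\cap$ and join $A\vee B=(A^\perp\cap B^\perp)^\perp$. As $A\cap A^\perp=0$, it is a complete ortholattice.

Every finite dimensional $F$ satisfies $E=F+F^\perp$ by orthogonal projection. Hence $F^{\perp\perp}=F$: if $v=f+g\in F^{\perp\perp}$ with $f\in F$, $g\in F^\perp$, then $g=v-f\in F^{\perp\perp}\cap F^\perp=0$. So $K(E)\subseteq C(E)$. It is closed under $\perp$ and under $\cap$, because $F\cap G$ and $F\cap G^\perp$ are finite dimensional and $F^\perp\cap G^\perp=(F+G)^\perp$. Thus $K(E)$ is a sub-ortholattice of $C(E)$.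

The orthomodular law is governed by splitting. If $A\in C(E)$ satisfies $E=A+A^\perp$, and $A\subseteq B\in C(E)$, then $B=A\vee(B\cap A^\perp)$. Indeed, write $v\in B$ as $v=a+g$ with $a\in A$, $g\in A^\perp$; then $g=v-a\in B\cap A^\perp$. Every element of $K(E)$ splits $E$ in this way, so $K(E)$ is an OML. If $E=H$ is a Hilbert space, then $C(H)$ consists of the closed subspaces, and each of them splits $H$ by the projection theorem. So $C(H)$ is a complete OML, and $K(H)$ embeds into it.

The last test matters because $K(H)$ is modular, and for modular lattices the guess is false. Call two elements *perspective* if they have a common complement. Amemiya and Halperin's theorem says that a complete MOL contains no infinite pairwise perspective orthogonal set. In $H$ the lines spanned by an infinite orthonormal family are pairwise perspective: $(\epsilon_i+\epsilon_j)^\perp$ is a common complement of $\langle\epsilon_i\rangle$ and $\langle\epsilon_j\rangle$. So $K(H)$ embeds into no complete MOL, and yet it embeds into the complete OML $C(H)$. Giving up modularity was enough. The guess has survived the very example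 that kills its modular version.

## 2. Cuts break the orthomodular law

The sensible first attempt at a proof of "yes" is the completion by cuts, the MacNeille completion. Up to isomorphism over $K$, it is the unique complete lattice containing $K$ in which every element is both a join of elements of $K$ and a meet of elements of $K$. For $K=K(E)$ it is $C(E)$: each $A\in C(E)$ is the join of its lines, and applying $\perp$ shows that it is a meet of elements $F^\perp$. The point that fails is the orthomodular law in $C(E)$ when $E$ is not a Hilbert space.

**Example 2.1.** Let $E$ have the orthonormal basis $p_1,q_1,p_2,q_2,\dots$ (finite linear combinations only). Put $b_n=p_n+q_n+q_{n+1}$ and let $B$ be the span of all $b_n$. With $p_0=0$,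
$$B=\{q_n-p_n-p_{n-1}: n\ge1\}^\perp.$$
Indeed, a vector $\sum\alpha_np_n+\sum\gamma_nq_n$ lies in the right side iff $\gamma_n=\alpha_n+\alpha_{n-1}$ for all $n$ (with $\alpha_0=0$), that is, iff it equals $\sum\alpha_nb_n$. So $B\in C(E)$. Let $A=B\cap\{p_1\}^\perp\in C(E)$. It is the span of the $b_n$ with $n\ge2$, so $A\ne B$.

We compute $B\cap A^\perp$. We have $\langle b_n,b_n\rangle=3$, $\langle b_n,b_{n+1}\rangle=1$, and the other inner products vanish. Let $0\neq b=\sum_{n\le m}\beta_nb_n$ with $\beta_m\ne0$. Then $\langle b,b_{m+1}\rangle=\beta_m\neq0$, and $b_{m+1}\in A$ since $m+1\ge2$. So $b\notin A^\perp$. Hence $B\cap A^\perp=0$ and $A\vee(B\cap A^\perp)=A\ne B$, and (OM) fails in $C(E)$.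

This does not answer the question. The same $K(E)$ does embed into a complete OML: let $H$ be the Hilbert space completion of $E$, and send $F\mapsto F$ and $F^{\perp}\mapsto F^{\perp_H}$ for $F$ finite dimensional. The map is well defined, since no $F$ equals a $G^\perp$, and it is injective. It preserves complements. It preserves meets, because $F\cap G^{\perp}=F\cap G^{\perp_H}$ (as $F\subseteq E$) and $F^{\perp_H}\cap G^{\perp_H}=(F+G)^{\perp_H}$. So one completion fails while another extension works.

To prove "no" we must rule out all complete $M$ at once, including those that are much larger than the given lattice and those that compute infinite joins in unexpected ways. From completeness we obtain only this: some increasing sequence $w_1\le w_2\le\cdots$ has a least upper bound $a$ in $M$. The contradiction must come from that alone.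

## 3. The answer is no

The problem is taken from "Ph.D. Thesis Before Final Corrections", https://math.nmsu.edu/people/personal-pages/files/1991-PhD-Thesis.pdf.

**Theorem A.** There is a MOL $L$ generated by three elements, belonging to the variety generated by $\{L(\mathbb R^m):m\ge1\}$, and an increasing sequence $w_1\le w_2\le\cdots$ in $L$ with $w_1\ne0$, such that for every OML $M$ and every homomorphism $f:L\to M$ for which $\bigvee_kf(w_k)$ exists in $M$, we have $f(w_1)=0$. In particular $L$ embeds into no $\sigma$-complete OML and no complete OML.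

Such an $L$ is countable, being finitely generated. Three is optimal: the free OML on two generators is finite, with 96 elements (see Kalmbach, *Orthomodular Lattices*, 1983), so every 2-generated OML is finite, hence complete.

**Theorem B.** Let $\mathcal E$ be the class of OMLs embeddable into complete OMLs. $\mathcal E$ is closed under subalgebras and products, but not under homomorphic images or ultraproducts. Hence $\mathcal E$ is not first-order axiomatizable.

A third theorem, on varieties of MOLs, is stated and proved in Sections 8 to 10.

## 4. Sasaki projections and an unknown join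

Two forms of (OM) do all the computing.

* (OM1) If $d\le x$, then $x\wedge(x'\vee d)=d$. (Apply (OM) to $x'\le d'$ to get $d'=x'\vee(d'\wedge x)$, and take complements.)
* (OM2) If $d\le w$, then $w=d\vee(w\wedge d')$. (This is (OM).)

**Definition 4.1.** The *Sasaki projection* to $x$ is $\varphi_x(b)=x\wedge(x'\vee b)$. We say that $w$ *splits along* $x$ if $w=(w\wedge x)\vee(w\wedge x')$.

In $L(\mathbb R^m)$, $\varphi_x(b)$ is the image $P_x(b)$ of $b$ under the orthogonal projection $P_x$ onto $x$. If $v\in b$, then $P_xv=v-(v-P_xv)\in x\cap(b+x^\perp)$. Conversely, if $t\in x$ and $t=v+s$ with $v\in b$, $s\in x^\perp$, then $t=P_xt=P_xv$. In $L(\mathbb R^2)$ the line $\langle\epsilon_1\rangle$ splits along $\langle\epsilon_1\rangle$ and along $\langle\epsilon_2\rangle$, but not along $\langle\epsilon_1+\epsilon_2\rangle$, where both meets are $0$.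

The idea is as follows. Meets with $x$ need not commute with infinite joins, but $\varphi_x$ always does, in every OML, because it has a right adjoint. On elements that split along $x$, $\varphi_x$ is just the meet with $x$. So if cofinally many $w_k$ split along $x$, we learn what $x\wedge a$ is for the unknown join $a$. If cofinally many split along a second element $y$, we learn $y\wedge a$ as well, and with it $a\wedge(x\vee y)$. The same $w_k$ need not split along both: we will use even $k$ for $x$ and odd $k$ for $y$.

**Lemma 1.** Let $M$ be an OML, $x,y,u\in M$, and $w_1\le w_2\le\cdots$ in $M$ such that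

* (i) $w_k=(w_k\wedge x)\vee(w_k\wedge x')$ and $x\wedge w_k\le u$ for all even $k$;
* (ii) $w_k=(w_k\wedge y)\vee(w_k\wedge y')$ and $y\wedge w_k\le u$ for all odd $k$;
* (iii) $w_1\le x\vee y$.

If $a=\bigvee_kw_k$ exists in $M$, then $w_1\le u$.

*Proof.*

**Step 1.** This step shows that $\varphi_x$ preserves all existing joins. We claim
$$\varphi_x(b)\le c\iff b\le x'\vee(x\wedge c).\tag{1}$$
Suppose $\varphi_x(b)\le c$. Then $\varphi_x(b)\le x\wedge c$. By (OM2) for $x'\le x'\vee b$ we have $x'\vee b=x'\vee\big((x'\vee b)\wedge x\big)=x'\vee\varphi_x(b)$, so $b\le x'\vee\varphi_x(b)\le x'\vee(x\wedge c)$. Conversely, suppose $b\le x'\vee(x\wedge c)$. Then $x'\vee b\le x'\vee(x\wedge c)$, and (OM1) with $d=x\wedge c$ gives $\varphi_x(b)\le x\wedge(x'\vee(x\wedge c))=x\wedge c\le c$.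

Now let $b=\bigvee b_i$ exist. By monotonicity $\varphi_x(b)$ is an upper bound of the $\varphi_x(b_i)$. If $c$ is any upper bound of them, then $b_i\le x'\vee(x\wedge c)$ for all $i$ by (1). So $b\le x'\vee(x\wedge c)$, and $\varphi_x(b)\le c$ by (1) again. Hence $\varphi_x(b)=\bigvee\varphi_x(b_i)$.

**Step 2.** This step computes $\varphi_x(a)$ from the even terms. For even $k$, (i) gives $x'\vee w_k=x'\vee(x\wedge w_k)$, since the part $w_k\wedge x'$ is absorbed by $x'$. So $\varphi_x(w_k)=x\wedge w_k$ by (OM1). The sequence is increasing, so $a=\bigvee_{k\text{ even}}w_k$, and by Step 1 $\varphi_x(a)$ is the join of the elements $x\wedge w_k$ with $k$ even. Each of these is $\le u$ and $\le x\wedge a$. Hence $\varphi_x(a)\le u$ and $\varphi_x(a)\le x\wedge a$. Always $x\wedge a\le x\wedge(x'\vee a)=\varphi_x(a)$, so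
$$x\wedge(x'\vee a)=x\wedge a\le u.\tag{2}$$

**Step 3.** This step turns (2) into a splitting of $x$ along $a$. By (OM2), $x=(x\wedge a)\vee\big(x\wedge(x\wedge a)'\big)$. By (2), $(x\wedge a)'=\big(x\wedge(x'\vee a)\big)'=x'\vee(x\wedge a')$. So (OM1) with $d=x\wedge a'$ gives
$$x\wedge(x\wedge a)'=x\wedge\big(x'\vee(x\wedge a')\big)=x\wedge a',\qquad x=(x\wedge a)\vee(x\wedge a').\tag{3}$$

**Step 4.** This step does the same for $y$. Since also $a=\bigvee_{k\text{ odd}}w_k$, Steps 1 to 3 with $y$, (ii) and odd $k$ in place of $x$, (i) and even $k$ give $y\wedge a\le u$ and $y=(y\wedge a)\vee(y\wedge a')$.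

**Step 5.** This step collects the parts of $x\vee y$ below $a$ and compares with $w_1$. Put $r=(x\wedge a)\vee(y\wedge a)$ and $q=(x\wedge a')\vee(y\wedge a')$. Then $r\le a$, $r\le u$, $q\le a'$, and $x\vee y=r\vee q$ by Steps 3 and 4. By (iii) and (OM1),
$$w_1\le a\wedge(x\vee y)=a\wedge(r\vee q)\le a\wedge(a'\vee r)=r\le u.\qquad\blacksquare$$

Conditions (i), (ii), (iii) and $w_1\le u$ are finitary statements, and homomorphisms preserve them. So it suffices to find an OML in which (i)–(iii) hold and yet $w_1\wedge u=0\neq w_1$. That OML itself will not contain the join $a$. The following tool makes (i) and (ii) easy to check.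

**Lemma 2.** In an OML let $x=x_1\vee x_2$ with $x_1\le w$ and $x_2\le w'$. Then $x\wedge w=x_1$ and $w=(w\wedge x)\vee(w\wedge x')$.

*Proof.* By (OM1), $x_1\le w\wedge x\le w\wedge(x_1\vee w')=x_1$, which is the first claim. By (OM2), $w=x_1\vee(w\wedge x_1')$. Since $w\le x_2'$, we have $w\wedge x_1'\le x_1'\wedge x_2'=x'$. So $w\le(w\wedge x)\vee(w\wedge x')$, and the reverse inequality is trivial. $\blacksquare$

## 5. A zigzag of lines in $\mathbb R^{2N}$

We look for examples among subspaces. Take an orthonormal basis $\epsilon_1,\epsilon_2,\dots$, let $w_k=\langle\epsilon_1,\dots,\epsilon_k\rangle$, and let $x$ be spanned by the vectors $\epsilon_i-\epsilon_{i+1}$ with $i$ odd. For even $k$ each such vector lies in $w_k$ or is orthogonal to it, so Lemma 2 gives splitting along $x$. With even $i$ we get an element $y$ that works for odd $k$. For $u$ we take the span of all $\epsilon_i-\epsilon_{i+1}$.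

*In $\ell^2$ this gives nothing.* Work in $C(\ell^2)$, with closed spans. A vector orthogonal to all $\epsilon_i-\epsilon_{i+1}$ has all coordinates equal, hence is $0$. So $u=x\vee y=\ell^2$ and $w_1\le u$, in agreement with Lemma 1. This had to be so, since $C(\ell^2)$ is complete.

*In finite dimension* $u=\{v:\sum v_i=0\}$ is a hyperplane that misses $\epsilon_1$, as we want. But now $x\vee y$ would equal $u$, and (iii) would fail. We repair (iii) by adding the far endpoint to $y$. For $2N=2$: $x=\langle\epsilon_1-\epsilon_2\rangle=u$, $y=\langle\epsilon_2\rangle$, and $x\vee y=\mathbb R^2\ni\epsilon_1$. For $2N=4$: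
$$x=\langle\epsilon_1-\epsilon_2,\ \epsilon_3-\epsilon_4\rangle,\qquad y=\langle\epsilon_2-\epsilon_3,\ \epsilon_4\rangle .$$
Here $w_1\perp y$. Next, $w_2$ contains $\epsilon_1-\epsilon_2$ and is orthogonal to $\epsilon_3-\epsilon_4$. Finally, $w_3$ contains $\epsilon_2-\epsilon_3$ and is orthogonal to $\epsilon_4$. From $\epsilon_4\in x\vee y$ we travel back along the zigzag to $\epsilon_3$, then $\epsilon_2$, then $\epsilon_1$, so (iii) holds. The price is paid at the end: $y\wedge w_4=y\not\le u$, because $\epsilon_4\notin u$. So (i) and (ii) hold only for $k$ below the far endpoint, which moves away as $N$ grows. Section 6 will push it beyond every finite $k$.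

For later use we state the finite stage in an arbitrary MOL.

**Lemma 3.** Let $N\ge1$ and let $K$ be a MOL with pairwise orthogonal nonzero $e_1,\dots,e_{2N}$ and elements $c_i$ ($1\le i<2N$) with
$$e_i\vee c_i=c_i\vee e_{i+1}=e_i\vee e_{i+1},\qquad e_i\wedge c_i=c_i\wedge e_{i+1}=0.$$
Put $x=\bigvee_{i\text{ odd}}c_i$, $y_0=\bigvee_{i\text{ even}}c_i$, $y=y_0\vee e_{2N}$, $z=y_0\vee e_1$, $u=\bigvee_ic_i$, and $w_k=e_1\vee\dots\vee e_k$ for $k\le2N$. Then:

* (a) for even $k\le2N$: $w_k=(w_k\wedge x)\vee(w_k\wedge x')$ and $x\wedge w_k\le u$;
* (b) for odd $k<2N$: $w_k=(w_k\wedge y)\vee(w_k\wedge y')$ and $y\wedge w_k\le u$;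
* (c) $w_1\le x\vee y$;
* (d) $w_1\wedge u=0$ and $w_1\ne0$.

The model case is $K=L(\mathbb R^{2N})$, $e_i=\langle\epsilon_i\rangle$, $c_i=\langle\epsilon_i-\epsilon_{i+1}\rangle$. The element $z$ plays no role until we count generators.

*Proof.*

**Step 1.** This step locates each $c_i$ relative to $w_k$. Since $c_i\le e_i\vee e_{i+1}$, we have $c_i\le w_k$ if $i<k$. If $i>k$, then $e_i$ and $e_{i+1}$ are orthogonal to $e_1,\dots,e_k$, so $c_i\perp w_k$.

**Step 2.** This step proves (a) and (b). Let $k$ be even. No odd $i$ equals $k$, so $x=x_1\vee x_2$ with $x_1=\bigvee_{i\text{ odd},\,i<k}c_i\le w_k$ and $x_2=\bigvee_{i\text{ odd},\,i>k}c_i\le w_k'$. Lemma 2 gives the splitting and $x\wedge w_k=x_1\le u$. Let $k<2N$ be odd. No even $i$ equals $k$, and $e_{2N}\perp w_k$. So $y=y_1\vee y_2$ with $y_1=\bigvee_{i\text{ even},\,i<k}c_i\le w_k$ and $y_2=e_{2N}\vee\bigvee_{i\text{ even},\,i>k}c_i\le w_k'$, and Lemma 2 gives $y\wedge w_k=y_1\le u$. (Empty joins are $0$.)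

**Step 3.** This step proves (c) by walking back from the endpoint. We have $x\vee y\ge e_{2N}$ and $x\vee y\ge c_i$ for all $i$. If $x\vee y\ge e_{i+1}$, then $x\vee y\ge c_i\vee e_{i+1}=e_i\vee e_{i+1}\ge e_i$. Descend to $e_1=w_1$.

**Step 4.** This step proves (d), and here modularity enters. Let $m=2N-1$ and $u_j=c_j\vee\dots\vee c_m$. We show $e_j\wedge u_j=0$ by downward induction on $j$; the case $j=1$ is (d), since $u_1=u$. For $j=m$ it is given. Let $j<m$, and put $g=e_{j+1}\vee\dots\vee e_{2N}$ and $p=e_j\vee e_{j+1}$. Then $u_{j+1}\le g$. Since $e_{j+1}\le g$ and $e_j\le g'$, Lemma 2 (with $p$, $g$ as $x$, $w$) gives $p\wedge g=e_{j+1}$. Hence $p\wedge u_{j+1}=p\wedge g\wedge u_{j+1}=e_{j+1}\wedge u_{j+1}=0$ by induction. Since $c_j\le p$, modularity gives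
$$p\wedge u_j=p\wedge(c_j\vee u_{j+1})=c_j\vee(p\wedge u_{j+1})=c_j .$$
So $e_j\wedge u_j=e_j\wedge p\wedge u_j=e_j\wedge c_j=0$. Finally $w_1=e_1\ne0$ by hypothesis. $\blacksquare$

## 6. Sending the endpoint to infinity

The product $\prod_NL(\mathbb R^{2N})$ is complete, so it cannot itself be a counterexample. In coordinate $N$, condition (ii) fails once $k$ passes $2N$. For each fixed $k$, however, only finitely many coordinates are bad. So we discard finitely many coordinates.

**Proposition 4.** For every $N\ge1$ let $K_N$ be a MOL with data as in Lemma 3. Let $K_\infty=\prod_NK_N/\!\sim$, where $\alpha\sim\beta$ iff $\alpha(N)=\beta(N)$ for all but finitely many $N$. Denote by $x,y,z,u$ and $w_k$ ($k\ge1$) the classes of the corresponding sequences (with $w_k^N:=1$ if $k>2N$). Let $L$ be any subalgebra of $K_\infty$ containing $x,y,u$ and all $w_k$. If $f:L\to M$ is a homomorphism into an OML $M$ for which $\bigvee_kf(w_k)$ exists, then $f(w_1)=0$. But $w_1\ne0$, so $L$ embeds in no $\sigma$-complete OML.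

*Proof.*

**Step 1.** This step transfers Lemma 3 to $K_\infty$. The relation $\sim$ is a congruence, because a finite union of finite sets is finite. So $K_\infty$ is a MOL. Its operations are coordinatewise, so an equation (in particular an inequality) among finitely many of our elements holds in $K_\infty$ as soon as it holds in $K_N$ for all large $N$. Fix $k$. If $k$ is even, Lemma 3(a) applies in $K_N$ whenever $2N\ge k$. If $k$ is odd, Lemma 3(b) applies whenever $2N>k$. Hence (i) and (ii) of Lemma 1 hold in $L$. Likewise $w_k\le w_{k+1}$, (iii) holds by (c), and $w_1\wedge u=0$ by (d). Finally $w_1\ne0$, because $w_1^N\neq0$ for every $N$.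

**Step 2.** This step applies the Key Lemma (Lemma 1) in $M$. The homomorphism $f$ preserves (i)–(iii) and monotonicity, so Lemma 1 applies to $f(x),f(y),f(u),f(w_k)$ and gives $f(w_1)\le f(u)$. Therefore
$$f(w_1)=f(w_1)\wedge f(u)=f(w_1\wedge u)=f(0)=0.$$
If $M$ is $\sigma$-complete, the join exists, so $f(w_1)=0=f(0)$ with $w_1\neq0$, and $f$ is not injective. $\blacksquare$

**Remark 6.1.** The statement and proof remain valid when $\sim$ is replaced by the congruence of a nonprincipal ultrafilter on $\{1,2,\dots\}$. Such an ultrafilter contains every cofinite set, so "for all large $N$" still suffices for equations. Also $w_1\neq0$, because $\{N:w_1^N=0\}$ is empty.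

Already $L=K_\infty$ with $K_N=L(\mathbb R^{2N})$ answers the question: not every OML embeds into a complete one.

## 7. Three generators, and the class $\mathcal E$

**Proof of Theorem A.**

**Step 1.** This step fixes the lattice. Let $K_N=L(\mathbb R^{2N})$ with orthonormal basis $\epsilon_1,\dots,\epsilon_{2N}$, $e_i=\langle\epsilon_i\rangle$ and $c_i=\langle\epsilon_i-\epsilon_{i+1}\rangle$. The $e_i$ are orthogonal and nonzero. Any two of the three distinct lines $e_i,c_i,e_{i+1}$ span the plane $\langle\epsilon_i,\epsilon_{i+1}\rangle$ and meet in $0$. So the hypotheses of Lemma 3 hold, with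
$$x=\langle\epsilon_1-\epsilon_2,\dots,\epsilon_{2N-1}-\epsilon_{2N}\rangle,\qquad y_0=\langle\epsilon_2-\epsilon_3,\dots,\epsilon_{2N-2}-\epsilon_{2N-1}\rangle,$$
$$y=y_0\oplus\langle\epsilon_{2N}\rangle,\quad z=y_0\oplus\langle\epsilon_1\rangle,\quad u=\Big\{v:\sum v_i=0\Big\},\quad w_k=\langle\epsilon_1,\dots,\epsilon_k\rangle .$$
Let $L$ be the subalgebra of $K_\infty$ generated by $x,y,z$. It is a subalgebra of a quotient of a product of lattices $L(\mathbb R^m)$, so it lies in the variety they generate and is a MOL. By Proposition 4 it remains to show $u\in L$ and $w_k\in L$ for all $k$.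

**Step 2.** This step produces $u$ and $w_1$. The subspaces $y_0$, $\langle\epsilon_1\rangle$, $\langle\epsilon_{2N}\rangle$ are mutually orthogonal. Hence $y=y_0\vee\langle\epsilon_{2N}\rangle$ with $y_0\le z$ and $\langle\epsilon_{2N}\rangle\le z'$, and Lemma 2 gives $y\wedge z=y_0$. So $u=x\vee(y\wedge z)$. Also $z\wedge(y\wedge z)'=(y_0\oplus\langle\epsilon_1\rangle)\cap y_0^\perp=\langle\epsilon_1\rangle=w_1$. These identities hold in every $K_N$, hence in $K_\infty$, so $u,w_1\in L$.

**Step 3.** This step climbs from $w_k$ to $w_{k+1}$ by Sasaki projections. Recall that $\varphi_x(w)=P_x(w)$. The vectors $\epsilon_i-\epsilon_{i+1}$ with $i$ odd form an orthogonal basis of $x$, so for odd $i$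
$$P_x\epsilon_i=\tfrac12(\epsilon_i-\epsilon_{i+1}),\qquad P_x\epsilon_{i+1}=-\tfrac12(\epsilon_i-\epsilon_{i+1}).$$
If $k<2N$ is odd, then $\varphi_x(w_k)$ is spanned by the $\epsilon_i-\epsilon_{i+1}$ with $i$ odd, $i\le k$. Those with $i<k$ lie in $w_k$, and the last is $\epsilon_k-\epsilon_{k+1}$. So $w_{k+1}=w_k\vee\varphi_x(w_k)$.

Similarly, $y$ has the orthogonal basis consisting of $\epsilon_{2N}$ and the $\epsilon_i-\epsilon_{i+1}$ with $i$ even, $i\le2N-2$. So $P_y\epsilon_1=0$ when $N\ge 2$, and for these $i$ we have $P_y\epsilon_i=\frac12(\epsilon_i-\epsilon_{i+1})=-P_y\epsilon_{i+1}$. If $k\le2N-2$ is even, $\varphi_y(w_k)$ is spanned by the $\epsilon_i-\epsilon_{i+1}$ with $i$ even, $i\le k$, and $w_{k+1}=w_k\vee\varphi_y(w_k)$.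

For fixed $k$ these equations hold for all large $N$, hence in $K_\infty$. As $\varphi_x(w)=x\wedge(x'\vee w)$ is a term, induction on $k$ gives $w_k\in L$ for all $k$. Proposition 4 now says exactly what Theorem A asserts, and a complete OML is $\sigma$-complete. $\blacksquare$

**Proof of Theorem B.**

**Step 1.** This step gives the closure properties. A subalgebra of an OML embedded in a complete OML is embedded there too. If $A_i$ embeds into a complete $C_i$, then $\prod A_i$ embeds into $\prod C_i$, which is complete since joins are computed coordinatewise.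

**Step 2.** This step gives the failures. The complete OML $\prod_NL(\mathbb R^{2N})$ lies in $\mathcal E$, and its homomorphic image $K_\infty$ does not, by Proposition 4. For a nonprincipal ultrafilter, the ultraproduct of the complete OMLs $L(\mathbb R^{2N})\in\mathcal E$ is not in $\mathcal E$, by Remark 6.1. By Łoś's theorem first-order axiomatizable classes are closed under ultraproducts, so $\mathcal E$ is not first-order axiomatizable. $\blacksquare$

## 8. Varieties of modular ortholattices and bounded height

An algebra is *subdirectly irreducible* (s.i.) if it has at least two elements and a least congruence among those different from equality; this congruence is the *monolith*. "Height $\le n$" means that every chain has at most $n+1$ elements, so $L(\mathbb R^m)$ has height $m$.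

The MOL $L(\mathbb R^m)$ ($m\ge1$) is s.i., indeed simple, and the reason is worth seeing now. If elements $p,q$ of an OML have a common complement $d$ and a congruence $\theta$ identifies $p$ with $0$, then $1=d\vee p\mathrel\theta d$, so $q=q\wedge1\mathrel\theta q\wedge d=0$. Any two lines in $\mathbb R^m$ are perspective, because some hyperplane contains neither. If $\theta$ is not equality, then some nonzero element is congruent to $0$ (if $p\mathrel\theta q$ and $p\ne q$, take $(p\vee q)\wedge(p\wedge q)'$; see (P5) below). Hence so is some line, hence so are all lines and their join $1$.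

**Theorem C.** For a variety $\mathcal V$ of MOLs the following are equivalent:

1. every member of $\mathcal V$ embeds into a complete member of $\mathcal V$;
2. every member of $\mathcal V$ embeds into a complete OML;
3. every member of $\mathcal V$ embeds into a $\sigma$-complete OML;
4. there is $n<\infty$ such that every s.i. member of $\mathcal V$ has height $\le n$.

The implications (1)⇒(2)⇒(3) are trivial.

**Proof of (4)⇒(1).** By Birkhoff's theorem, $K\in\mathcal V$ embeds into a product of s.i. members of $\mathcal V$. Each factor has no infinite chain, so it is complete by the test in Section 1. The product is complete and lies in $\mathcal V$. $\blacksquare$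

This argument uses neither modularity nor a uniform bound: it works verbatim for any variety of OMLs whose s.i. members all have finite height. No converse is claimed for arbitrary varieties of OMLs; the full equivalence is proved here only for varieties of MOLs.

For (3)⇒(4) suppose (4) fails. For each $N$ choose an s.i. $K_N\in\mathcal V$ with a chain $b_0<b_1<\dots<b_{2N}$; this exists because the bound $n=2N-1$ fails. If we find data as in Lemma 3 inside each $K_N$, then $K_\infty\in\mathcal V$, being a quotient of a product, and Proposition 4 with $L=K_\infty$ contradicts (3). So the whole task is to find, in an s.i. MOL with a long chain, many orthogonal nonzero elements with consecutive ones perspective.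

Length alone is not enough. The Boolean algebra with $2N$ atoms has a chain of $2N+1$ elements, but if $a,b$ have a common complement $d$ in a Boolean algebra, then $a=d'=b$. So orthogonal nonzero elements there are never perspective. Subdirect irreducibility has to supply the perspectivities.

## 9. Perspectivity and the relation $\nabla$ in a modular ortholattice

Throughout this section $K$ is a MOL. Write $a\sim b$ if $a,b$ have a common complement. (In Section 6 the symbol $\sim$ had another meaning, which is not used here.) If $d\le t$, then $d$ has a complement in $[0,t]$, namely $t\wedge d'$, by (OM2).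

**(P0)** If $a,b\le t$ have a common complement $d$ in $[0,t]$, then $a\sim b$.

*Proof.* This step removes the bound $t$. We check that $d\vee t'$ is a common complement. By (OM1), $t\wedge(t'\vee d)=d$, so $a\wedge(d\vee t')=a\wedge t\wedge(d\vee t')=a\wedge d=0$. Also $a\vee d\vee t'=t\vee t'=1$. The same holds for $b$. $\blacksquare$

**(P1)** If $a\sim b$ and $0\ne a_1\le a$, there is $0\ne b_1\le b$ with $a_1\sim b_1$.

*Proof.* This step transports parts along a perspectivity. Let $d$ be a common complement of $a,b$, and let $b_1=(a_1\vee d)\wedge b$. As $d\le a_1\vee d$, modularity gives $b_1\vee d=(a_1\vee d)\wedge(b\vee d)=a_1\vee d$. Also $a_1\wedge d\le a\wedge d=0$ and $b_1\wedge d\le b\wedge d=0$. So $d$ is a common complement of $a_1,b_1$ in $[0,a_1\vee d]$, and (P0) gives $a_1\sim b_1$. If $b_1=0$, then $a_1\vee d=d$, so $a_1\le a\wedge d=0$, a contradiction. $\blacksquare$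

**Definition 9.1.** Write $a\nabla b$ if $(s\vee a)\wedge(s\vee b)=s$ for all $s\in K$. Put $R(a)=\{b:a\nabla b\}$.

The relation is symmetric. It is inherited by smaller $a,b$, because the left side always lies above $s$ and shrinks with $a,b$. In a Boolean algebra the left side is $s\vee(a\wedge b)$, so $a\nabla b$ iff $a\wedge b=0$. In $L(\mathbb R^m)$ no nonzero $a,b$ satisfy $a\nabla b$: for lines $a_1\le a$, $b_1\le b$ and a hyperplane $s$ containing neither, the left side is at least $(s\vee a_1)\wedge(s\vee b_1)=1$. The next fact says that this is the general pattern.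

**(P2)** $a\nabla b$ iff there are no nonzero $a_1\le a$, $b_1\le b$ with $a_1\sim b_1$.

*Proof.* This step translates $\nabla$ into perspectivity.

Suppose such $a_1,b_1$ exist, with common complement $d$. Then $(d\vee a)\wedge(d\vee b)\ge(d\vee a_1)\wedge(d\vee b_1)=1$. And $d\ne1$, since $d=1$ would give $a_1=a_1\wedge d=0$. So $a\nabla b$ fails.

Suppose $a\nabla b$ fails. Choose $s$ with $t:=(s\vee a)\wedge(s\vee b)>s$, and put $a_2=a\wedge t$, $b_2=b\wedge t$. As $s\le t$, modularity gives $s\vee a_2=(s\vee a)\wedge t=t$, and similarly $s\vee b_2=t$. Let $a_1$ be a complement of $a_2\wedge s$ in $[0,a_2]$, and $b_1$ one of $b_2\wedge s$ in $[0,b_2]$. Then $a_1\vee s=a_1\vee(a_2\wedge s)\vee s=a_2\vee s=t$ and $a_1\wedge s=a_1\wedge a_2\wedge s=0$; likewise for $b_1$. So $s$ is a common complement of $a_1,b_1$ in $[0,t]$, and $a_1\sim b_1$ by (P0). If $a_1$ or $b_1$ were $0$, then $t=s$, a contradiction. $\blacksquare$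

**(P3)** $R(a)$ is an ideal closed under $\sim$.

*Proof.*

**Step 1.** This step shows that $R(a)$ is an ideal. It is a down-set, and it contains $0$ since $(s\vee a)\wedge s=s$. Let $b_1,b_2\in R(a)$, let $s\in K$, and put $v=s\vee b_2$. From $a\nabla b_1$ we get $(v\vee a)\wedge(v\vee b_1)=v$. Hence
$$(s\vee a)\wedge(s\vee b_1\vee b_2)\le(s\vee a)\wedge\big[(v\vee a)\wedge(v\vee b_1)\big]=(s\vee a)\wedge(s\vee b_2)=s .$$
So $b_1\vee b_2\in R(a)$.

**Step 2.** This step reduces closure under $\sim$ to three elements. Let $b\in R(a)$, $b\sim c$, and suppose $c\notin R(a)$. By (P2) there are nonzero $a_1\le a$, $c_1\le c$ with $a_1\sim c_1$. By (P1) there is $0\ne b_1\le b$ with $b_1\sim c_1$. Since $a\nabla b$, also $a_1\nabla b_1$. Let $h$ be a common complement of $a_1,c_1$, and $k$ one of $c_1,b_1$.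

**Step 3.** This step uses $a_1\nabla b_1$ for three choices of $s$. With $s=h$: $h=(h\vee a_1)\wedge(h\vee b_1)=h\vee b_1$, so $b_1\le h$. With $s=k$: $k=(k\vee a_1)\wedge(k\vee b_1)=k\vee a_1$, so $a_1\le k$. Let $s_0=h\wedge k$. By modularity, using $a_1\le k$ and then $b_1\le h$,
$$s_0\vee a_1=(h\vee a_1)\wedge k=k,\qquad s_0\vee b_1=(k\vee b_1)\wedge h=h .$$
Now take $s=c_1\vee s_0$. Then $s\vee a_1=c_1\vee k=1$ and $s\vee b_1=c_1\vee h=1$, so $a_1\nabla b_1$ gives $s=1$.

**Step 4.** This step reaches the contradiction. As $s_0\le h$, modularity gives $h=h\wedge(c_1\vee s_0)=s_0\vee(h\wedge c_1)=s_0\le k$. So $b_1\le h\le k$, and $b_1=b_1\wedge k=0$, a contradiction. $\blacksquare$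

**(P4)** $R(a)$ is the $0$-class of a congruence.

*Proof.* Put $I=R(a)$.

**Step 1.** This step shows that $i\in I$ implies $\varphi_x(i)\in I$ for every $x$. Let $i_1$ be a complement of $i\wedge x'$ in $[0,i]$. Then $i_1\vee x'=i_1\vee(i\wedge x')\vee x'=i\vee x'$ and $i_1\wedge x'=i_1\wedge(i\wedge x')=0$. Also $\varphi_x(i)\vee x'=x'\vee i$ by (OM2), and $\varphi_x(i)\wedge x'\le x\wedge x'=0$. So $x'$ is a common complement of $\varphi_x(i)$ and $i_1$ in $[0,x'\vee i]$, and $\varphi_x(i)\sim i_1$ by (P0). As $i_1\le i$, we have $i_1\in I$, and (P3) gives $\varphi_x(i)\in I$.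

**Step 2.** This step defines the congruence. Let $p\mathrel\theta q$ iff $p\vee i=q\vee i$ for some $i\in I$. This is reflexive and symmetric. It is transitive, because witnesses $i,j$ can be replaced by $i\vee j\in I$. It is compatible with $\vee$ for the same reason. Its $0$-class is $I$: if $p\vee i=i$, then $p\le i$ and $p\in I$; and if $p\in I$, then $p\vee p=0\vee p$.

**Step 3.** This step checks compatibility with $'$; compatibility with $\wedge$ then follows by De Morgan. Let $p\vee i=q\vee i$ with $i\in I$, so $p'\wedge i'=q'\wedge i'$. By (OM2) for $p'\wedge i'\le p'$,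
$$p'=(p'\wedge i')\vee\big(p'\wedge(p\vee i)\big)=(p'\wedge i')\vee\varphi_{p'}(i),$$
and similarly for $q'$. Put $j=\varphi_{p'}(i)\vee\varphi_{q'}(i)$, which is in $I$ by Step 1 and (P3). Then $p'\vee j=(p'\wedge i')\vee j=(q'\wedge i')\vee j=q'\vee j$, so $p'\mathrel\theta q'$. $\blacksquare$

**(P5)** If $K$ is s.i., any nonzero $a,b$ have nonzero perspective $a_1\le a$, $b_1\le b$.

*Proof.*

**Step 1.** This step shows that the $0$-class $J$ of the monolith is not $\{0\}$. Let $p\ne q$ be related by the monolith. Then $p\vee q$ and $p\wedge q$ are related to $p$, so $(p\vee q)\wedge(p\wedge q)'$ is related to $p\wedge p'=0$. It is nonzero, for otherwise (OM2) would give $p\vee q=p\wedge q$, so $p=q$.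

**Step 2.** This step rules out $a\nabla b$. Suppose $a\nabla b$ with $a,b\ne0$. By (P4) there is a congruence with $0$-class $R(a)\ni b$. It is not equality, so it contains the monolith, and $J\subseteq R(a)$. Pick $0\ne j\in J$. Then $a\nabla j$, so $0\ne a\in R(j)$. By the same argument $J\subseteq R(j)$, so $j\nabla j$. Taking $s=0$ gives $j=j\wedge j=0$, a contradiction. So $a\nabla b$ fails, and (P2) gives $a_1,b_1$. $\blacksquare$

## 10. Zigzags in subdirectly irreducible modular ortholattices

**Proof of (3)⇒(4).** Recall the s.i. lattice $K_N\in\mathcal V$ with the chain $b_0<b_1<\dots<b_{2N}$.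

**Step 1.** This step produces $2N$ orthogonal nonzero elements. Let $f_i=b_i\wedge b_{i-1}'$ for $1\le i\le2N$. If $f_i=0$, then (OM2) gives $b_i=b_{i-1}$, a contradiction; so $f_i\ne0$. For $i<j$ we have $f_i\le b_i\le b_{j-1}$ and $f_j\le b_{j-1}'$, so $f_i\perp f_j$.

**Step 2.** This step shrinks them until consecutive ones are perspective. Start with $g_1=f_1$. Suppose nonzero $g_i\le f_i$ for $i\le r<2N$ have been found with $g_i\sim g_{i+1}$ for $i<r$. By (P5), applied to $g_r$ and $f_{r+1}$, there are nonzero $g_r^*\le g_r$ and $g_{r+1}\le f_{r+1}$ with $g_r^*\sim g_{r+1}$. The element $g_r$ has shrunk, so the earlier perspectivities must be repaired. By (P1), applied to $g_r\sim g_{r-1}$ and $g_r^*\le g_r$, there is a nonzero $g_{r-1}^*\le g_{r-1}$ with $g_{r-1}^*\sim g_r^*$. Continue in this way down to a nonzero $g_1^*\le g_1$, so that $g_i^*\sim g_{i+1}^*$ for $i<r$. Replace $g_1,\dots,g_r$ by $g_1^*,\dots,g_r^*$; now the list has length $r+1$. After finitely many rounds we have nonzero $e_i\le f_i$ ($1\le i\le2N$), pairwise orthogonal, with $e_i\sim e_{i+1}$.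

**Step 3.** This step finds the connecting elements. Let $d_i$ be a common complement of $e_i,e_{i+1}$, and put $p_i=e_i\vee e_{i+1}$ and $c_i=d_i\wedge p_i$. As $e_i\le p_i$, modularity gives $e_i\vee c_i=(e_i\vee d_i)\wedge p_i=p_i$, and likewise $e_{i+1}\vee c_i=p_i$. Also $e_i\wedge c_i\le e_i\wedge d_i=0$ and $e_{i+1}\wedge c_i=0$. These are the data of Lemma 3.

**Step 4.** This step concludes. With these data in every $K_N$, the lattice $K_\infty=\prod_NK_N/\!\sim$ of Proposition 4 lies in $\mathcal V$, and it embeds into no $\sigma$-complete OML. This contradicts (3), so (4) holds. With Section 8 this proves Theorem C. $\blacksquare$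

Two cases of the theorem can be checked against what we have seen. In the variety of Boolean algebras, perspective elements are equal, so by (P5) any two nonzero elements of an s.i. Boolean algebra have a common nonzero lower bound. For $0<a<1$ the pair $a,a'$ violates this, so the only s.i. member has two elements, and (4) holds with $n=1$. In the variety generated by $\{L(\mathbb R^m):m\ge1\}$ the s.i. members $L(\mathbb R^m)$ have unbounded height, so (3) fails there, as Theorem A shows directly.
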